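# Projective Čech-completeness of $C_p(X)$ and of its square

## 1. Functions on a convergent sequence

Let $S=\{0\}\cup\{1/n:n=1,2,\dots\}$ with the topology of the real line, and let $C_p(S)$ be the set of continuous functions $S\to\mathbb R$ with the topology of pointwise convergence. Since $S$ is countable, $C_p(S)$ is a subspace of the Polish space $\mathbb R^S$, so it is separable and metrizable. Is it completely metrizable?

Suppose it is. A completely metrizable subspace of a metrizable space is a $G_\delta$, so $C_p(S)$ is a $G_\delta$ in $\mathbb R^S$. It is also dense, because a continuous function can take any prescribed values at finitely many points of $S$. Let $h$ be the function with $h(0)=1$ and $h(1/n)=0$ for all $n$; it is not continuous. Translation by $h$ is a homeomorphism of $\mathbb R^S$, so $C_p(S)+h$ is a dense $G_\delta$ as well. By the Baire category theorem the two sets meet: there are continuous $u,v$ with $u+h=v$. Then $h=v-u$ is continuous, a contradiction. So $C_p(S)$ is not completely metrizable.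

Compare this with the discrete space $\mathbb N$. There $C_p(\mathbb N)=\mathbb R^{\mathbb N}$ is Polish. The difference is that a single discontinuous function produced a translate of $C_p(S)$ that misses $C_p(S)$.

We now ask for a version of this dichotomy that makes sense for uncountable $X$. All spaces are assumed to be $T_1$. Write $\mathbb N=\{1,2,\dots\}$ and $\omega=\{0\}\cup\mathbb N$; "countable" means finite or countably infinite. For a Tychonoff space $X$, $C(X)$ is the set of continuous real functions on $X$, and $C_p(X)$ is this set with the topology of pointwise convergence. Its standard basic open sets are $\{h: h(x)\in I_x,\ x\in K\}$ with $K\subset X$ finite and $I_x$ open intervals. A Tychonoff space is *Čech-complete* if it is a $G_\delta$-subset of its Čech–Stone compactification.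

**Definition.** A space $Z$ is *projectively Čech-complete* if for every open continuous mapping $f\colon Z\to Y$ with $f(Z)=Y$ a separable metrizable space, the space $Y$ is Čech-complete.

We use three standard facts.

* **(F1)** A metrizable space is Čech-complete iff it is completely metrizable; a completely metrizable subspace of a metrizable space is a $G_\delta$ in it (Engelking, *General Topology*, 4.3.26, 4.3.24).
* **(F2)** If $P$ is Polish, $Y$ is separable metrizable and $P\to Y$ is a continuous open surjection, then $Y$ is Polish (Kechris, *Classical Descriptive Set Theory*, Thm 8.19).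
* **(F3)** $\mathbb R^X$ is ccc, that is, every family of pairwise disjoint nonempty open sets in it is countable (Engelking 2.3.18).

Here are the two basic examples. By (F2) and (F1), $\mathbb R^\omega$ is projectively Čech-complete. The space $C_p(S)$ is not: its identity map is an open continuous map onto a separable metrizable space that is not Čech-complete.

The computation for $S$ did not use much about $S$. For $A\subset X$ let $\pi_A\colon C_p(X)\to\mathbb R^A$ be the restriction map.

**Observation 1.** Let $X$ be Tychonoff, $A\subset X$ countable, and suppose that $L=\pi_A(C_p(X))$ is Čech-complete. Then $L=\mathbb R^A$.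

Indeed, $L$ is a $G_\delta$ in $\mathbb R^A$ by (F1). It is dense, because continuous functions on a Tychonoff space take arbitrary prescribed values at finitely many points. If $h\in\mathbb R^A\setminus L$, then $L$ and $L+h$ are disjoint, since $L$ is a group under addition; but both are dense $G_\delta$ sets in the Polish space $\mathbb R^A$, which contradicts Baire.

For countable $X$ this settles everything. Then $C_p(X)$ is separable metrizable, and if it is projectively Čech-complete, the identity map and Observation 1 with $A=X$ give $C(X)=\mathbb R^X$, so $X$ is discrete. Conversely, for a countable discrete $X$ the space $C_p(X)=\mathbb R^X$ is Polish, hence projectively Čech-complete. In that case $C_p(X)\times C_p(X)=\mathbb R^X\times\mathbb R^X$ is Polish too, and so again projectively Čech-complete.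

For uncountable $X$ the space $C_p(X)$ is no longer metrizable, and the following question, from "Some problems and lines of investigation in general topology", has content. *If $C_p(X)$ is projectively Čech-complete, is $C_p(X)\times C_p(X)$ projectively Čech-complete?*

## 2. From the square to the disjoint sum

One might take an open continuous map $\Psi\colon C_p(X)\times C_p(X)\to Y$ and restrict it to slices $C_p(X)\times\{g\}$, to which the hypothesis should apply. But the restriction of an open map to a slice need not be open onto its image. Already for a one-point $X$, where $C_p(X)=\mathbb R$, take $\Psi(x,y)=y+x^3-x$. This is the homeomorphism $(x,y)\mapsto(x,y+x^3-x)$ followed by a projection, so it is open. On the slice $y=0$ it is $x\mapsto x^3-x$, which maps onto $\mathbb R$ and is not open at the local maximum $x=-1/\sqrt3$. So the hypothesis tells us nothing about a slice.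

A better starting point is the homeomorphism $C_p(X)\times C_p(X)\cong C_p(X\oplus X)$, where $X\oplus X$ is the disjoint sum. If projective Čech-completeness of $C_p(X)$ is equivalent to some property of $X$ that passes to disjoint sums, the answer is yes.

A subspace $A\subset X$ is *$C$-embedded* if every continuous real function on $A$ extends to a function in $C(X)$; for instance $\mathbb N$ is $C$-embedded in $\mathbb R$, but $(0,1)$ is not, because of $t\mapsto 1/t$.

**Theorem A.** For a Tychonoff space $X$ the following are equivalent.

* (a) $C_p(X)$ is projectively Čech-complete.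
* (b) For every injective sequence $(a_i)_{i\in\omega}$ in $X$ there is $f\in C(X)$ with $|f(a_i)|\to\infty$.
* (c) $\pi_A(C_p(X))=\mathbb R^A$ for every countable $A\subset X$.
* (d) Every separable metrizable open continuous image of $C_p(X)$ is an open continuous image of $\mathbb R^\omega$.

Condition (c) implies that every countable subset of $X$ is closed, discrete and $C$-embedded.

**Theorem B.** If $C_p(X)$ is projectively Čech-complete, then so is $C_p(X)\times C_p(X)$. More generally, for any family $(X_t)_{t\in T}$ of nonempty Tychonoff spaces, $\prod_t C_p(X_t)$ is projectively Čech-complete iff every $C_p(X_t)$ is.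

So the answer to the question is **yes**. We prove (a)⇒(b)⇒(c)⇒(d)⇒(a). The hard implication is (a)⇒(b), because it requires us to produce a useful open map on $C_p(X)$ from almost no information.

## 3. Restriction maps are open only for closed sets

The sensible first attempt at (c) is to use $\pi_A$ itself as the open map and then quote Observation 1. For closed $A$ this works.

**Observation 2.** If $A\subset X$ is closed, then $\pi_A$ is open onto its image.

Let $f\in C(X)$, $K\subset X$ finite, $\eta>0$, and $O=\{h:|h-f|<\eta\text{ on }K\}$. We show that if $|g-f|<\eta$ on $K\cap A$, then $\pi_A(g)\in\pi_A(O)$. For $x\in K\setminus A$ choose a continuous $b_x\colon X\to[0,1]$ with $b_x(x)=1$ and $b_x=0$ on the closed set $A\cup(K\setminus\{x\})$. Put $f'=g+\sum_{x\in K\setminus A}(f(x)-g(x))b_x$. Then $f'=g$ on $A$ and $f'=f$ on $K\setminus A$, so $f'\in O$ and $\pi_A(f')=\pi_A(g)$.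

Hence if $C_p(X)$ is projectively Čech-complete and $A$ is countable and closed, then $\pi_A(C_p(X))=\mathbb R^A$ by Observation 1. In particular every function on $A$ is continuous and $A$ is discrete. This recovers the known fact that, for projectively Čech-complete $C_p(X)$, every countable closed subspace of $X$ is discrete.

For a set that is not closed the attempt stops. Let $x\in\overline A\setminus A$. Then $\pi_A$ is not open onto its image $L$: take $O=\{h:|h(x)|<1\}$. Every neighborhood of $\pi_A(0)$ in $L$ contains a set $\{u\in L:|u|<\delta\text{ on }K\}$ with $K\subset A$ finite. Choose $g\in C(X)$ with $g=0$ on $K$ and $g(x)=2$; then $\pi_A(g)$ lies in this set. But any $h\in C(X)$ with $h|A=g|A$ agrees with $g$ on $\overline A$, so $h(x)=2$ and $h\notin O$. So $\pi_A(O)$ is not a neighborhood of $\pi_A(0)$. The obstruction is that infinitely many values of $g$ on $A$ dictate its value at a point outside $A$.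

Nor can we live with the closed sets only. In $X=\beta\mathbb N$ there is no nontrivial convergent sequence. Suppose $x_k\to x$ with the $x_k$ distinct and different from $x$. For each $k$ choose an open $U_k\ni x_k$ whose closure misses the closed set $\{x\}\cup\{x_j:j\ne k\}$, and put $U'_k=U_k\setminus\bigcup_{j<k}\overline{U_j}$. The $U_k'$ are disjoint open sets with $x_k\in U'_k$. The function equal to $(-1)^k$ on $U_k'\cap\mathbb N$ and $0$ elsewhere on $\mathbb N$ is bounded, so it extends continuously to $\beta\mathbb N$. Since $\mathbb N$ is dense, $x_k\in\overline{U_k'\cap\mathbb N}$, so the extension takes the value $(-1)^k$ at $x_k$, which contradicts convergence. An infinite countable closed subset of $\beta\mathbb N$ would be a countable compact Hausdorff space, hence metrizable, and would contain a nontrivial convergent sequence. So all countable closed subsets of $\beta\mathbb N$ are finite, and the known fact rules nothing out. Yet (b) fails for the sequence of points of $\mathbb N$, because every function in $C(\beta\mathbb N)$ is bounded. Theorem A will say that $C_p(\beta\mathbb N)$ is not projectively Čech-complete, but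 the open map that shows it must be something other than a restriction to a countable closed set.

Here is the way past this point. Given an injective sequence $(a_i)$, we build a map $\Phi$ that looks at the values $f(a_0),f(a_1),\dots$ in order and decides, from what it has already seen, at which points to look next. We arrange that for each single $g$ the points where $\Phi$ really looks form either a finite set or a sequence along which $|g|\to\infty$. On such sets, values can be changed freely and independently of any finite set of other points, so the obstruction above disappears.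

## 4. Free interpolation along sequences where a function escapes

**Lemma 1.** Let $D\subset X$ be countable and either finite, or infinite with some $g\in C(X)$ such that $\{x\in D:|g(x)|\le n\}$ is finite for all $n$. Let $F\subset X$ be finite. Then every $\varphi\colon D\cup F\to\mathbb R$ extends to a function in $C(X)$.

*Proof.* Put $S=D\cup F$. If $D$ is finite, choose for each $x\in S$ a continuous $b_x\colon X\to[0,1]$ with $b_x(x)=1$ and $b_x=0$ on the finite, hence closed, set $S\setminus\{x\}$. Then $\sum_{x\in S}\varphi(x)b_x$ is the extension.

Let $D$ be infinite, with $g$ as stated. For $n\in\omega$ let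
$$S_n=\{x\in S:n\le|g(x)|<n+1\},\qquad G_n=\{z\in X:n-1<|g(z)|<n+2\},$$
and $S_{-1}=\emptyset$. Each $S_n$ is finite, $S=\bigcup_nS_n$, and $G_n$ is an open set containing $S_n$. For $x\in S_n$ the set
$$\bigl((S_{n-1}\cup S_n\cup S_{n+1})\setminus\{x\}\bigr)\cup(X\setminus G_n)$$
is closed and does not contain $x$. So there is a continuous $b_x\colon X\to[0,1]$ that vanishes on it and has $b_x(x)=1$.

We check that $b_x(x')=0$ for every $x'\in S\setminus\{x\}$. Let $x'\in S_{n'}$. If $|n'-n|\le1$, this holds by the choice of $b_x$. If $n'\ge n+2$, then $|g(x')|\ge n+2$; if $n'\le n-2$, then $|g(x')|<n-1$. In both cases $x'\notin G_n$, so $b_x(x')=0$.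

The family $(G_n)$ is locally finite: the neighborhood $\{z:\bigl||g(z)|-|g(z_0)|\bigr|<1\}$ of a point $z_0$ meets only finitely many $G_n$. As each $S_n$ is finite and $b_x$ vanishes off $G_n$ for $x\in S_n$, the sum $\sum_{x\in S}\varphi(x)b_x$ is locally a finite sum, hence continuous. It extends $\varphi$. ∎

In particular (b) gives (c) at once: for an infinite countable $A$, enumerate $A$ injectively, take $f$ from (b), and apply Lemma 1 with $D=A$, $g=f$, $F=\emptyset$.

## 5. Reading a number modulo $\varepsilon$

The map $\Phi$ must be continuous, so it cannot switch its attention on and off abruptly. We need a function $q(\varepsilon,r)$ that reads the number $r$ with a strength $\varepsilon\ge0$, reads nothing at $\varepsilon=0$, and can be lifted: a small change of $\varepsilon$ together with a small admissible change of the reading must come from a small change of $r$.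

The two obvious candidates fail at $\varepsilon=0$. For $q(\varepsilon,r)=\varepsilon r$, consider the small strength $\varepsilon'=t>0$ and the small reading $s'=t(r+1)$: they force $r'=r+1$ however small $t$ is. For $q(\varepsilon,r)=\min(\varepsilon,|r|)$ and $r=5$, the small strength $\varepsilon'=t$ and the reading $s'=t/2$ force $|r'|=t/2$, far from $5$. What is needed is that for small $\varepsilon'$ every possible reading occurs near every $r$. A periodic function of period $\varepsilon'$ does this.

Define $q\colon[0,\infty)\times\mathbb R\to[0,\infty)$ by $q(\varepsilon,r)=\operatorname{dist}(r,\varepsilon\mathbb Z)$ for $\varepsilon>0$ and $q(0,r)=0$. For example $q(6,7)=1$, $q(6,2)=2$ and $q(6,4)=2$. Since $0\in\varepsilon\mathbb Z$ and no real number is further than $\varepsilon/2$ from $\varepsilon\mathbb Z$,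
$$0\le q(\varepsilon,r)\le\min(\varepsilon/2,|r|).\tag{1}$$
Also
$$q(\varepsilon,r)=r\quad\text{if }0\le r\le\varepsilon/2.\tag{2}$$
The function $q$ is continuous. At points with $\varepsilon>0$ this follows from $q(\varepsilon,r)=\varepsilon\operatorname{dist}(r/\varepsilon,\mathbb Z)$, and at points with $\varepsilon=0$ it follows from $0\le q\le\varepsilon/2$.

**Lemma 2.** For every $(\varepsilon,r)\in[0,\infty)\times\mathbb R$ and $\eta>0$ there is $\delta>0$ such that, whenever $\varepsilon'\ge0$, $|\varepsilon'-\varepsilon|<\delta$, $0\le s'\le\varepsilon'/2$ and $|s'-q(\varepsilon,r)|<\delta$, there is $r'$ with $|r'-r|<\eta$ and $q(\varepsilon',r')=s'$.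

*Proof.* Let $\varepsilon=0$ and take $\delta=\eta$. If $\varepsilon'=0$, then $s'=0$ and $r'=r$ works. If $0<\varepsilon'<\delta$, then $q(\varepsilon',\cdot)$ takes every value of $[0,\varepsilon'/2]$ on the interval $[r,r+\varepsilon']$, which is a full period. So there is $r'$ with $q(\varepsilon',r')=s'$ and $|r'-r|\le\varepsilon'<\eta$.

Let $\varepsilon>0$ and $s=q(\varepsilon,r)$. Choose a nearest multiple $z\varepsilon$ of $\varepsilon$ to $r$, so that $r=z\varepsilon+\sigma s$ with $z\in\mathbb Z$ and $\sigma=\pm1$. Take $\delta=\min(\varepsilon,\eta/(|z|+1))$. Then $|\varepsilon'-\varepsilon|<\delta\le\varepsilon$ gives $\varepsilon'>0$. Put $r'=z\varepsilon'+\sigma s'$. As $0\le s'\le\varepsilon'/2$, we have $q(\varepsilon',r')=s'$, and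
$$|r'-r|\le|z||\varepsilon'-\varepsilon|+|s'-s|<(|z|+1)\delta\le\eta.\qquad∎$$

## 6. An open map that chooses the points it reads

Fix an injective sequence $(a_i)_{i\in\omega}$ in $X$ and put $A=\{a_i:i\in\omega\}$. The map will read $a_0$ with strength $4$. If the reading $y_n$ at $a_n$ falls in a certain interval $J_{n,m}$ with $m>n$, this is an instruction to read $a_m$. A point can give at most one instruction, and it can do so only at a price: the reading $y_n$ must exceed $n+1$.

For $0\le n<m$ let
$$J_{n,m}=\bigl(n+1+2^{-m-1},\;n+1+2^{-m}\bigr)\subset(n+1,n+2),\qquad c_{n,m}=n+1+3\cdot2^{-m-2},$$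
where $c_{n,m}$ is the midpoint of $J_{n,m}$, and let
$$\lambda_{n,m}(t)=(2m+4)\max\bigl(0,\,1-2^{m+2}|t-c_{n,m}|\bigr).$$
The half-length of $J_{n,m}$ is $2^{-m-2}$, so $\lambda_{n,m}$ is a continuous tent with $0\le\lambda_{n,m}\le2m+4$ and $\lambda_{n,m}(c_{n,m})=2m+4$, and $\lambda_{n,m}(t)>0$ iff $t\in J_{n,m}$. For fixed $n$ the intervals $J_{n,m}$ ($m>n$) are pairwise disjoint and contain neither $0$ nor $n+1$, and $c_{n,m}\to n+1$ as $m\to\infty$.

Put $\Lambda_0=4$ and $\Lambda_m(y_0,\dots,y_{m-1})=\max_{n<m}\lambda_{n,m}(y_n)$ for $m\ge1$. These functions are continuous. For $f\in C(X)$ define recursively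
$$\varepsilon_m(f)=\Lambda_m\bigl(y_0(f),\dots,y_{m-1}(f)\bigr),\qquad y_m(f)=q\bigl(\varepsilon_m(f),f(a_m)\bigr),\qquad m\in\omega,\tag{3}$$
and $\Phi(f)=(y_m(f))_{m\in\omega}\in\mathbb R^\omega$. Let $Y=\Phi(C(X))$, a separable metrizable space. By induction on $m$, each $y_m$ is continuous on $C_p(X)$, since it is built from $f(a_0),\dots,f(a_m)$ by continuous functions. So $\Phi\colon C_p(X)\to Y$ is continuous.

Here is a run by hand. Let $f(a_0)=c_{0,1}=1.375$ and $f(a_1)=7$. Then $\varepsilon_0=4$ and $y_0=q(4,1.375)=1.375$. This is the center of $J_{0,1}=(1.25,1.5)$, so $\varepsilon_1=\lambda_{0,1}(1.375)=6$ and $y_1=q(6,7)=1$. The number $1.375$ lies in no other $J_{0,m}$, and $y_1=1$ lies in no $J_{1,m}\subset(2,3)$. So $\varepsilon_2=0$ and $y_2=0$, and then inductively every later strength and reading is $0$. Whatever $f(a_2),f(a_3),\dots$ are, $\Phi(f)=(1.375,1,0,0,\dots)$. Had we taken $f(a_1)=c_{1,2}=2.1875$, the reading would be $y_1=q(6,2.1875)=2.1875\in J_{1,2}$, and $a_2$ would be read with strength $8$.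

**Lemma 3.** For $g\in C(X)$ let $R(g)=\{0\}\cup\{m\ge1:\varepsilon_m(g)>0\}$. If $R(g)$ is infinite, then $|g(a_n)|>n+1$ for all $n\in R(g)$.

*Proof.* Write $y_n=y_n(g)$. The idea is that the points read form a single chain of instructions.

Let $m\in R(g)$ with $m\ge1$. As $\varepsilon_m(g)>0$, there is $n<m$ with $\lambda_{n,m}(y_n)>0$, that is, $y_n\in J_{n,m}$. Then $y_n>0$, so $\varepsilon_n(g)\ge2y_n>0$ by (1), and $n\in R(g)$. Choose such an $n$ and call it $p(m)$. This gives a map $p\colon R(g)\setminus\{0\}\to R(g)$ with $p(m)<m$ and $y_{p(m)}\in J_{p(m),m}$. It is injective: if $p(m)=p(m')=n$, then $y_n\in J_{n,m}\cap J_{n,m'}$, so $m=m'$.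

Since $p(m)<m$, repeated application of $p$ leads from any $m\in R(g)$ to $0$. Let $d(m)$ be the number of applications needed. Each depth is attained at most once. For depth $0$ this is clear. If $d(m)=d(m')=d+1$, then $p(m)$ and $p(m')$ have depth $d$, so they coincide by the induction hypothesis, and $m=m'$ because $p$ is injective. Moreover, if depth $d+1$ is attained, so is depth $d$. Now let $R(g)$ be infinite. Then infinitely many depths are attained, hence every depth is attained, exactly once.

Let $n\in R(g)$ and let $m$ be the element of depth $d(n)+1$. Then $p(m)$ has depth $d(n)$, so $p(m)=n$ and $y_n\in J_{n,m}\subset(n+1,n+2)$. By (1), $|g(a_n)|\ge y_n>n+1$. ∎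

**Lemma 4.** $\Phi\colon C_p(X)\to Y$ is open.

*Proof.* Let $f\in C(X)$, $F\subset X$ finite, $\eta>0$ and
$$O=\{h\in C(X):|h(x)-f(x)|<\eta\text{ for all }x\in F\}.$$
Such sets form a neighborhood base at $f$, so it is enough to show that $\Phi(O)$ contains a neighborhood of $\Phi(f)$ in $Y$.

**Step 1: choice of the neighborhood.** This step picks $\delta$ so small that Lemma 2 can be applied at the finitely many indices that matter. Choose $M\in\omega$ with $F\cap A\subset\{a_0,\dots,a_M\}$. For $i\le M$ let $\delta_i$ be given by Lemma 2 for the pair $(\varepsilon_i(f),f(a_i))$ and $\eta$. Since $\Lambda_0,\dots,\Lambda_M$ are continuous, there is $\delta\in(0,\min_{i\le M}\delta_i]$ such that $|y'_j-y_j(f)|<\delta$ for all $j\le M$ implies $|\Lambda_i(y_0',\dots,y'_{i-1})-\varepsilon_i(f)|<\delta_i$ for all $i\le M$. The neighborhood is $\{y\in Y:|y_j-y_j(f)|<\delta,\ j\le M\}$. Any of its points is $\Phi(g)$ for some $g\in C(X)$ with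
$$|y_j(g)-y_j(f)|<\delta\quad\text{for all }j\le M.\tag{4}$$
We fix such a $g$ and look for $f'\in O$ with $\Phi(f')=\Phi(g)$.

**Step 2: values for $f'$ at the first points.** This step finds numbers close to $f(a_i)$ that give the readings of $g$. Put $y'_i=y_i(g)$ and $\varepsilon'_i=\varepsilon_i(g)$. By (1), $0\le y'_i\le\varepsilon_i'/2$. For $i\le M$, (4) gives $|\varepsilon'_i-\varepsilon_i(f)|<\delta_i$ and $|y'_i-q(\varepsilon_i(f),f(a_i))|=|y'_i-y_i(f)|<\delta_i$. So Lemma 2 provides $r'_i$ with $|r'_i-f(a_i)|<\eta$ and $q(\varepsilon'_i,r'_i)=y'_i$.

**Step 3: construction of $f'$.** Here Lemma 3 pays off: the set that $\Phi$ reads at $g$ allows free interpolation. Let $D=\{a_i:i\in R(g)\}$. Either $D$ is finite, or by Lemma 3 $|g(a_i)|>i+1$ for all $i\in R(g)$, and then $\{x\in D:|g(x)|\le n\}$ is finite for every $n$. By Lemma 1 there is $f'\in C(X)$ with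

* $f'(a_i)=r'_i$ for $i\in R(g)$, $i\le M$;
* $f'(a_i)=g(a_i)$ for $i\in R(g)$, $i>M$;
* $f'(x)=f(x)$ for $x\in F\setminus D$.

If $x\in F\cap D$, then $x=a_i$ with $i\in R(g)$ and $i\le M$, so $|f'(x)-f(x)|=|r'_i-f(a_i)|<\eta$. If $x\in F\setminus D$, then $f'(x)=f(x)$. Hence $f'\in O$.

**Step 4: the readings of $f'$ are those of $g$.** We show $y_i(f')=y'_i$ by induction on $i$. If this holds for all smaller indices, then $\varepsilon_i(f')=\varepsilon'_i$. If $i\in R(g)$ and $i\le M$, then $y_i(f')=q(\varepsilon'_i,r'_i)=y'_i$. If $i\in R(g)$ and $i>M$, then $y_i(f')=q(\varepsilon'_i,g(a_i))=y'_i$. If $i\notin R(g)$, then $\varepsilon'_i=0$ and $y_i(f')=0=y'_i$, whatever $f'(a_i)$ is. So $\Phi(f')=\Phi(g)$. ∎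

The set $D$ depends on $g$. The restriction map $\pi_A$ of Section 3 reads all of $A$ for every $g$, and this is why it could not be open.

## 7. The sets along which some function escapes: (a)⇒(b)

We now show that $Y$ can be Čech-complete only if some $f\in C(X)$ has $|f(a_i)|\to\infty$. Let
$$\mathcal J=\{E\subset\mathbb N:E\text{ is finite, or }\exists f\in C(X)\text{ with }|f(a_i)|\to\infty\text{ as }i\to\infty,\ i\in E\}.$$
For the points $a_i=i+1$ of $\mathbb N$ in $\beta\mathbb N$, for instance, $\mathcal J$ consists of the finite sets only. Condition (b) for our sequence says that $\mathbb N\in\mathcal J$. We view $\mathcal P(\mathbb N)$ as the compact metrizable space $2^{\mathbb N}$ and embed the membership problem for $\mathcal J$ into the one for $Y$.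

**Step 1: coding sets by sequences.** This step writes a set $E$ as the list of instructions "read next the next element of $E$". For $E=\{e_1<e_2<\dots\}\subset\mathbb N$, finite or infinite, and $e_0=0$, set
$$s(E)_{e_k}=\begin{cases}c_{e_k,e_{k+1}}&\text{if }e_{k+1}\text{ exists},\\ e_k+1&\text{if }e_k\text{ is the last element of }\{0\}\cup E,\end{cases}\qquad s(E)_i=0\text{ for }i\notin E\cup\{0\}.$$
For example, $s(\{1,3\})=(c_{0,1},c_{1,3},0,4,0,0,\dots)$. Always $0\le s(E)_i\le i+2$.

**Step 2: $s\colon\mathcal P(\mathbb N)\to\mathbb R^\omega$ is continuous.** This will carry the $G_\delta$ property from $Y$ back to $\mathcal J$. Fix $i$. The condition $i\in E\cup\{0\}$ is clopen in $E$; where it fails, $s(E)_i=0$. Where it holds, "the next element of $E$ after $i$ is $m$" is a clopen condition for each $m$, and there $s(E)_i$ has the constant value $c_{i,m}$. It remains to consider an $E$ with $i\in E\cup\{0\}$ and no element after $i$, where $s(E)_i=i+1$. Given $N>i$, all $E'$ that agree with $E$ on $\{1,\dots,N\}$ have $i\in E'\cup\{0\}$ and either no element after $i$ or a next element $m>N$. Since $|c_{i,m}-(i+1)|=3\cdot2^{-m-2}\le2^{-m}$,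 we get $|s(E')_i-s(E)_i|\le2^{-N}$.

**Step 3: $s^{-1}(Y)\subset\mathcal J$.** Membership in $Y$ must produce an escaping function. Let $s(E)=\Phi(f)$. If $E$ is finite, $E\in\mathcal J$ by definition. If $E$ is infinite, then $y_{e_k}(f)=c_{e_k,e_{k+1}}>e_k+1$ for all $k$. By (1), $|f(a_{e_k})|>e_k+1$, so $E\in\mathcal J$.

**Step 4: $\mathcal J\subset s^{-1}(Y)$.** Conversely, an escaping function gives enough freedom to realize the code. Let $E\in\mathcal J$. Lemma 1 applies with $D=\{a_i:i\in E\}$ and $F=\{a_0\}$: if $E$ is infinite, the function in the definition of $\mathcal J$ serves as $g$. So there is $f\in C(X)$ with $f(a_i)=s(E)_i$ for all $i\in E\cup\{0\}$. We show $y_m(f)=s(E)_m$ by induction on $m$.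

* Let $m=0$. Then $\varepsilon_0(f)=4$ and $0\le f(a_0)\le2$, so by (2) $y_0(f)=f(a_0)=s(E)_0$.
* Let $m=e_{k+1}\in E$. By the induction hypothesis, $\varepsilon_m(f)=\max_{n<m}\lambda_{n,m}(s(E)_n)$. For $n=e_k$ we have $s(E)_n=c_{e_k,m}$ and $\lambda_{n,m}(s(E)_n)=2m+4$, the largest possible value. So $\varepsilon_m(f)=2m+4$. Since $0\le f(a_m)=s(E)_m\le m+2$, (2) gives $y_m(f)=f(a_m)=s(E)_m$.
* Let $m\ge1$ and $m\notin E$. For $n<m$ the number $s(E)_n$ is $0$, or $n+1$, or $c_{n,m'}$ with $m'\in E$, so that $m'\ne m$. None of these lies in $J_{n,m}$; for $c_{n,m'}\in J_{n,m'}$ this is because $J_{n,m'}\cap J_{n,m}=\emptyset$. By the induction hypothesis $\varepsilon_m(f)=0$, and $y_m(f)=0=s(E)_m$.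

Thus $s(E)=\Phi(f)\in Y$. Together, Steps 3 and 4 give $s^{-1}(Y)=\mathcal J$.

**Step 5: Baire category.** This step uses the hypothesis (a). By Lemma 4, $\Phi$ is an open continuous map of $C_p(X)$ onto the separable metrizable space $Y$. So $Y$ is Čech-complete by (a), and by (F1) it is a $G_\delta$ in $\mathbb R^\omega$. By Step 2, $\mathcal J=s^{-1}(Y)$ is a $G_\delta$ in $\mathcal P(\mathbb N)$. It is dense, because it contains all finite sets. The map $E\mapsto\mathbb N\setminus E$ is a homeomorphism of $\mathcal P(\mathbb N)$, so $\{E:\mathbb N\setminus E\in\mathcal J\}$ is also a dense $G_\delta$. By the Baire category theorem there is $E$ with both $E\in\mathcal J$ and $\mathbb N\setminus E\in\mathcal J$.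

Take $f_1,f_2\in C(X)$ that witness this for $E$ and $\mathbb N\setminus E$ respectively, with $f_j=0$ if the set in question is finite. Then $f=|f_1|+|f_2|\in C(X)$ tends to infinity along each of the two sets that is infinite. The two sets cover $\mathbb N$, so $f(a_i)\to\infty$. As $(a_i)$ was an arbitrary injective sequence, (b) holds. ∎

The pair $E$, $\mathbb N\setminus E$ plays the role that the pair $C_p(S)$, $C_p(S)+h$ played in Section 1.

## 8. Closing the circle: (b)⇒(c)⇒(d)⇒(a)

**(b)⇒(c).** For infinite countable $A$ this was noted after Lemma 1. For finite $A$ it is Lemma 1 with $D=A$ and $F=\emptyset$, and no hypothesis on $X$ is needed.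

**(c)⇒(d).** Let $\Phi\colon C_p(X)\to Y$ now be any open continuous surjection onto a separable metrizable space, and let $\mathcal B$ be a countable base of $Y$. We show that $\Phi$ depends only on the values of $f$ on some countable set $A$, and that it therefore factors through $\mathbb R^A$.

**Step 1: choice of $A$.** This step collects the coordinates that $\Phi$ can see. The space $C_p(X)$ is dense in $\mathbb R^X$, by interpolation at finitely many points, and it is therefore ccc. Indeed, disjoint nonempty open subsets of it are traces of open subsets of $\mathbb R^X$, and these are disjoint as well, because a nonempty open intersection would meet the dense set $C(X)$; so (F3) applies. For each $B\in\mathcal B$ take a maximal disjoint family of nonempty standard basic open sets of $C_p(X)$ contained in $\Phi^{-1}(B)$. It is countable. Its union $U_B$ is dense in $\Phi^{-1}(B)$, since otherwise another basic set could be added. Let $A\subset X$ be a countable set that contains the finitely many coordinates of every member of these families, for all $B\in\mathcal B$. Then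
$$h\in U_B,\ h'\in C(X),\ h'|A=h|A\ \Longrightarrow\ h'\in U_B.\tag{5}$$

**Step 2: if $f|A=g|A$, then $\Phi(f)=\Phi(g)$.** This is what allows $\Phi$ to be factored through $\pi_A$. Suppose $f|A=g|A$ but $\Phi(f)\ne\Phi(g)$, and choose disjoint $B,B'\in\mathcal B$ with $\Phi(f)\in B$ and $\Phi(g)\in B'$. We claim that $g\in\overline{U_B}$. Let $K\subset X$ be finite and $\eta>0$. Since $f\in\Phi^{-1}(B)\subset\overline{U_B}$, there is $h\in U_B$ with $|h-f|<\eta$ on $K\cap A$, that is, $|h-g|<\eta$ on $K\cap A$. By (c) for the countable set $A\cup K$ there is $h'\in C(X)$ with $h'|A=h|A$ and $h'=g$ on $K\setminus A$. By (5), $h'\in U_B$, and $|h'-g|<\eta$ on $K$. This proves the claim. Now $\Phi^{-1}(B')$ is a neighborhood of $g$, so it meets $U_B\subset\Phi^{-1}(B)$. This contradicts $B\cap B'=\emptyset$.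

**Step 3: $\pi_A\colon C_p(X)\to\mathbb R^A$ is an open surjection.** This transfers the topology. It is onto by (c). Let $O=\{h:h(x)\in I_x,\ x\in K\}$ with $K$ finite and $I_x$ nonempty open intervals. Then
$$\pi_A(O)=\{u\in\mathbb R^A:u(x)\in I_x,\ x\in K\cap A\},$$
which is open. The inclusion "$\subset$" is clear. For "$\supset$", given such a $u$, choose any numbers in $I_x$ for $x\in K\setminus A$ and use (c) for $A\cup K$.

**Step 4: conclusion.** We obtain the required open map on $\mathbb R^\omega$. By Step 2 and since $\pi_A$ is onto, there is $\varphi\colon\mathbb R^A\to Y$ with $\Phi=\varphi\circ\pi_A$, and $\varphi$ is onto. For $B$ open in $Y$, the set $\varphi^{-1}(B)=\pi_A(\Phi^{-1}(B))$ is open by Step 3, so $\varphi$ is continuous. For $U$ open in $\mathbb R^A$, the set $\varphi(U)=\Phi(\pi_A^{-1}(U))$ is open, because $\pi_A$ is continuous and $\Phi$ is open. So $Y$ is an open continuous image of $\mathbb R^A$. If $A$ is infinite, $\mathbb R^A\cong\mathbb R^\omega$; if $A$ is finite, $\mathbb R^A$ is the image of $\mathbb R^\omega$ under a coordinate projection, which is open. In both cases $Y$ is an open continuous image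 of $\mathbb R^\omega$, which is (d).

**(d)⇒(a).** By (F2), a separable metrizable open continuous image of $\mathbb R^\omega$ is Polish, hence Čech-complete by (F1).

**The last assertion of Theorem A.** Assume (c), let $A\subset X$ be countable and $p\in X$. We find a neighborhood of $p$ that misses $A\setminus\{p\}$. If $A\setminus\{p\}$ is finite, there is one because $X$ is $T_1$. Otherwise enumerate $A\setminus\{p\}=\{a_i:i\in\omega\}$ injectively. By (c) for $A\cup\{p\}$ there is $f\in C(X)$ with $f(p)=-1$ and $f(a_i)=i$ for all $i$, and $\{f<0\}$ is the required neighborhood. So $A$ has no accumulation point in $X$; that is, it is closed and discrete. By (c), every function on $A$ extends to $X$, so $A$ is $C$-embedded. This completes the proof of Theorem A. ∎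

Two examples show the theorem at work. For any discrete $X$, of any cardinality, (c) is obvious, so $C_p(X)=\mathbb R^X$ is projectively Čech-complete. For $X=\beta\mathbb N$, (b) fails, so $C_p(\beta\mathbb N)$ is not projectively Čech-complete, although all countable closed subspaces of $\beta\mathbb N$ are discrete.

## 9. Disjoint sums and arbitrary products

*Proof of Theorem B.* A continuous function on the disjoint sum $\bigoplus_tX_t$ is the same thing as a family of continuous functions $f_t\in C(X_t)$, and in both descriptions the topology is that of pointwise convergence. So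
$$\prod_tC_p(X_t)\cong C_p\Bigl(\bigoplus_tX_t\Bigr),\qquad\text{in particular}\qquad C_p(X)\times C_p(X)\cong C_p(X\oplus X).$$
The space $\bigoplus_tX_t$ is Tychonoff, so Theorem A applies to it.

**Step 1: from the factors to the product.** We check that condition (c) passes to the sum. Let every $C_p(X_t)$ be projectively Čech-complete. By Theorem A every $X_t$ satisfies (c). Let $A\subset\bigoplus_tX_t$ be countable and $\varphi\colon A\to\mathbb R$. For each $t$ the set $A\cap X_t$ is countable, so $\varphi|(A\cap X_t)$ extends to some $f_t\in C(X_t)$. Since every $X_t$ is clopen in the sum, $\bigcup_tf_t$ is continuous, and it extends $\varphi$. So $\bigoplus_tX_t$ satisfies (c), and by Theorem A the space $\prod_tC_p(X_t)$ is projectively Čech-complete.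

**Step 2: from the product to the factors.** This direction only composes maps. The projection of the product onto a factor $C_p(X_t)$ is an open continuous surjection. If $\psi\colon C_p(X_t)\to Y$ is an open continuous surjection onto a separable metrizable space, then its composition with the projection is an open continuous surjection of the product onto $Y$. So $Y$ is Čech-complete whenever the product is projectively Čech-complete. ∎

With two copies of $X$ we obtain the answer to the question: if $C_p(X)$ is projectively Čech-complete, then $C_p(X)\times C_p(X)$ is projectively Čech-complete. The same holds for $C_p(X)^\kappa$ for every cardinal $\kappa$.
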